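# Semiflows that separate points instantly but have no Polish continuous model

## Two half-lines that merge

Take two half-lines, labeled $a$ and $b$, on which particles move to the right at unit speed until they reach position $0$. From there they continue along a single half-line labeled $c$. There are two ways to treat the moment of merging.

*One merging point.* Let
$$M=\{(s,a):s<0\}\cup\{(s,b):s<0\}\cup\{(s,c):s\ge 0\},$$
with $T_t(s,i)=(s+t,i)$ if $i=c$ or $s+t<0$, and $T_t(s,i)=(s+t,c)$ otherwise.

*Two merging points.* Let
$$M'=\{(s,a):s\le 0\}\cup\{(s,b):s\le 0\}\cup\{(s,c):s>0\},$$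
with $T_t(s,i)=(s+t,i)$ if $i=c$ or $s+t\le0$, and $T_t(s,i)=(s+t,c)$ otherwise.

Both are given by piecewise formulas on finitely many Borel pieces of $\mathbb R\times\{a,b,c\}$, so both actions are Borel. Each $T_t$ is onto: for instance, in $M$ the point $(s,c)$ is $T_t(s-t,c)$ if $s\ge t$ and $T_t(s-t,a)$ if $0\le s<t$, while $(s,a)=T_t(s-t,a)$. No point returns to itself, because the first coordinate increases. If we give $\mathbb R\times\{a,b,c\}$ the product topology with discrete labels, neither action is continuous in $t$: an orbit jumps from label $a$ to label $c$. Can a better topology cure this without changing the Borel sets?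

For $M$ it can. Put $d((s,i),(s',i'))=|s|+|s'|$ if $\{i,i'\}=\{a,b\}$, and $|s-s'|$ otherwise. This is the path metric of a tripod, that is, of three closed half-lines glued at the point $(0,c)$. It is complete, because a Cauchy sequence has infinitely many terms in one of the three closed half-lines. On each of the three labeled pieces it gives the usual topology, and the pieces are Borel, so the Borel sets are the old ones. Moreover $d(T_ty,y)=t$ and $d(T_ty,T_ty')\le d(y,y')$. The last inequality needs a check only for labels $\{a,b\}$: the distance $|s|+|s'|$ becomes $|s|+|s'|-2t$ as long as both points remain on their half-lines, and $|s-s'|$ once at least one has reached $0$. Hence $d(T_ty,T_{t'}y')\le d(y,y')+|t-t'|$, and the action is jointly continuous.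

For $M'$ it cannot. For every $t>0$ we have $T_t(0,a)=(t,c)=T_t(0,b)$. In a Hausdorff topology with continuous orbits, the points $(t,c)$ would converge, as $t\downarrow0$, both to $(0,a)$ and to $(0,b)$, which are different points.

So two different points that coincide at every positive time are an obstruction. Is this the *only* obstruction?

## Borel semiflows, the relation IDI, and the results

A **Polish space** is a separable topological space whose topology comes from a complete metric. A **standard Borel space** is a set with a $\sigma$-algebra that is the Borel $\sigma$-algebra of some Polish topology. A topology is **completely metrizable** if it comes from some complete metric; separability is not required.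

**Definition.** Let $X$ be an uncountable Polish space and $\mu$ a probability measure on $(X,\mathcal B(X))$. Write $\mathbb R^+=[0,\infty)$. Let $(x,t)\mapsto T_t(x)$ be a jointly Borel map $X\times\mathbb R^+\to X$ with $T_0=\mathrm{id}$ and $T_{s+t}=T_s\circ T_t$, such that each $T_t$ is surjective and preserves $\mu$. Assume the action is *aperiodic*: there are no $x\in X$ and $t>0$ with $T_t(x)=x$. Then $(X,\mathcal B(X),\mu,T_t)$ is a **Borel semiflow**.

**Definition.** $\mathrm{IDI}=\{(x,y)\in X\times X: T_t(x)=T_t(y)\text{ for all }t>0\}$. It contains the diagonal $\Delta$. We say that $T_t$ **has no IDIs** if $\mathrm{IDI}=\Delta$.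

In $M'$ the pair $((0,a),(0,b))$ is in $\mathrm{IDI}\setminus\Delta$. In $M$ we have $\mathrm{IDI}=\Delta$: two points with different first coordinates never meet at equal times, and $(s,a),(s,b)$ with $s<0$ are still different at each time $t<-s$. Neither $M$ nor $M'$ comes with an invariant probability measure, but the disjoint union with the irrational linear flow $z\mapsto z+t(1,\alpha)$ on $\mathbb T^2$ ($\alpha$ irrational) does. The measure is Lebesgue measure on the torus, and that flow is aperiodic because $t$ and $t\alpha$ cannot both be integers for $t>0$.

The following question and conjecture come from "Ambrose-Kakutani representation theorems for Borel semiflows" (https://www.pims.math.ca/files/mcclendon.pdf).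

**Q3.** Given a Borel semiflow $(X,T_t)$, can one choose a Polish topology on $X$ with the same Borel sets as the original one such that the action is jointly continuous?

If $\mathrm{IDI}\ne\Delta$ the answer is no, by the argument we gave for $M'$.

**Conjecture.** If $T_t$ has no IDIs, then Q3 has an affirmative answer.

The conjecture is false. Here is everything we shall prove.

**Theorem 1.** There is a Borel semiflow $(X,\mathcal B(X),\mu,T_t)$ (so: uncountable, surjective, jointly Borel, $\mu$-preserving, aperiodic) with $\mathrm{IDI}=\Delta$, such that no completely metrizable topology on $X$, whatever its Borel sets, makes $(x,t)\mapsto T_t(x)$ jointly continuous. In particular Q3 has a negative answer for it.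

**Theorem 2.** For the same system, let $X_0\subset X$ be Borel with $\mu(X_0)=1$ and $T_tX_0\subset X_0$ for all $t\ge0$. Then no completely metrizable topology on $X_0$ makes the restricted action jointly continuous.

**Theorem 3.** Let $T_t$ be a jointly Borel semiflow on a standard Borel space $X$ (surjectivity, aperiodicity and a measure are not needed). The following are equivalent.

1. $\mathrm{IDI}=\Delta$.
2. There is a separable metrizable topology on $X$ with Borel sets $\mathcal B(X)$ for which the action is jointly continuous.
3. There are a Polish space $\widehat X$, a jointly continuous semiflow $S_t$ on $\widehat X$, and an equivariant Borel isomorphism $\iota$ of $X$ onto a Borel set $\iota(X)\subset\widehat X$, with $S_t\widehat X\subset\iota(X)$ for all $t>0$.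

So with no IDIs only the *completeness* of the topology can fail, and it is restored by adding points that enter $X$ instantly.

**Definition.** An **entrance path** is a map $\gamma:(0,\infty)\to X$ with $T_t\gamma(s)=\gamma(s+t)$ for all $s>0$, $t\ge0$. It **has an initial point** $x\in X$ if $\gamma(s)=T_sx$ for all $s>0$.

For example, for the translation $T_tx=x+t$ on $(0,\infty)$, the path $\gamma(s)=1+s$ has the initial point $1$, while the entrance path $\gamma(s)=s$ has none: an initial point $x$ would satisfy $x+s=s$.

**Theorem 4.** If $\mathrm{IDI}=\Delta$ and every entrance path has an initial point, then Q3 has an affirmative answer. This covers the case where all $T_t$ are bijective. The criterion is not necessary.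

We start with the positive results, because the natural attempt to prove the conjecture gives Theorem 3, and the place where this attempt stops tells us what a counterexample must look like.

**Textbook facts used.** References are to Kechris, *Classical Descriptive Set Theory*, where a number is given.

- (F1) (Thm 13.11) If $f:X\to Y$ is a Borel map from a Polish space to a second countable space, there is a finer Polish topology on $X$ with the same Borel sets for which $f$ is continuous.
- (F2) (Lemma 13.3) If $\tau_0\subset\tau_n$ ($n\ge1$) are Polish topologies with the same Borel sets, the topology generated by $\bigcup_n\tau_n$ is Polish with the same Borel sets.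
- (F3) (Thm 13.1) A Borel subset of a Polish space, with its relative Borel sets, is a standard Borel space.
- (F4) (Lusin–Souslin, Thm 15.1) An injective Borel map between standard Borel spaces has Borel image and is a Borel isomorphism onto it.
- (F5) Every standard Borel space admits an injective Borel map into $[0,1]$.
- (F6) Translation is continuous in $L^1(\mathbb R)$.
- (F7) A locally compact separable metrizable space is Polish.

## Orbits as points of a path space

Let $\mathrm{IDI}=\Delta$. The first thing to try is to improve the topology until all $T_t$ are continuous. By (F1) and (F2) this can be done for countably many times $t$, say the rational ones. It stops there: (F2) combines only countably many topologies, and continuity of all rational $T_q$ says nothing about continuity in $t$.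

The second thing to try is to replace a point $x$ by its whole orbit $s\mapsto T_sx$ and to put a topology on orbits for which the time shift is continuous. Orbits are only Borel functions of $s$, so we compare them in measure. This works, up to completeness, and gives Theorem 3. Two of the implications are short.

**(3)⇒(2).** Pull back to $X$ the relative topology of $\iota(X)\subset\widehat X$. It is separable and metrizable. Its Borel sets are $\mathcal B(X)$ because $\iota$ is a Borel isomorphism, and the action is jointly continuous because $\iota\circ T_t=S_t\circ\iota$.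

**(2)⇒(1).** If $T_tx=T_ty$ for all $t>0$, let $t\downarrow0$. By continuity $T_tx\to x$ and $T_ty\to y$, so $x=y$.

**(1)⇒(3).** Assume $\mathrm{IDI}=\Delta$. The hypothesis enters only through this remark:
$$\text{if } T_ux=T_uy\text{ for a.e. }u>0,\text{ then }x=y. \tag{1}$$
Indeed, for each $t>0$ there is $u\in(0,t)$ with $T_ux=T_uy$. Applying $T_{t-u}$ gives $T_tx=T_ty$. So $(x,y)\in\mathrm{IDI}=\Delta$.

**Step 0. Making the rational times continuous.** Write $\mathbb Q_+=\mathbb Q\cap[0,\infty)$. We want a Polish topology $\tau$ on $X$ with Borel sets $\mathcal B(X)$ for which every $T_q$, $q\in\mathbb Q_+$, is continuous. Start with a Polish topology $\tau_0$ generating $\mathcal B(X)$. Given $\tau_n$, use (F1) for each $q\in\mathbb Q_+$ to get a Polish topology $\tau_{n,q}\supset\tau_n$ with the same Borel sets such that $T_q:(X,\tau_{n,q})\to(X,\tau_n)$ is continuous. Let $\tau_{n+1}$ be generated by $\bigcup_q\tau_{n,q}$; it is Polish with the same Borel sets by (F2). Let $\tau$ be generated by $\bigcup_n\tau_n$. By (F2) it is Polish with Borel sets $\mathcal B(X)$. For each $n$ the map $T_q:(X,\tau)\to(X,\tau_n)$ is continuous,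 since $\tau\supset\tau_{n+1}$. Hence $T_q:(X,\tau)\to(X,\tau)$ is continuous.

**Step 1. The space of all measurable paths.** We build a Polish space $L$ of paths on which the shift is a continuous semiflow. Let $\rho\le1$ be a complete metric for $\tau$. Let $L$ be the set of a.e.-classes of Borel maps $f:[0,\infty)\to X$, with the metric
$$D(f,g)=\int_0^\infty e^{-s}\rho(f(s),g(s))\,ds .$$

*$L$ is complete.* It suffices to find a limit for a sequence with $D(f_j,f_{j+1})<2^{-j}$, since every Cauchy sequence has such a subsequence. Then $\int e^{-s}\sum_j\rho(f_j(s),f_{j+1}(s))\,ds<\infty$, so for a.e. $s$ the sum is finite and $(f_j(s))$ is $\rho$-Cauchy. Let $f(s)$ be its limit for these $s$ (the set of $s$ where $(f_j(s))$ is Cauchy is Borel) and a fixed point of $X$ otherwise. Then $f$ is Borel and $D(f_j,f)\to0$ by bounded convergence.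

*Step functions are dense and $L$ is separable.* Let $\{a_1,a_2,\dots\}$ be dense in $X$, let $f\in L$ and $\varepsilon>0$. Let $i(s)$ be the least $i$ with $\rho(f(s),a_i)<\varepsilon$, and let $f_1(s)=a_{i(s)}$, so $D(f,f_1)\le\varepsilon$. Let $f_2=f_1$ where $i(s)\le N$ and $f_2=a_1$ elsewhere. Then $D(f_1,f_2)\le\int_{\{i(s)>N\}}e^{-s}ds\le\varepsilon$ for $N$ large. Now $f_2$ takes the value $a_i$ on $E_i$, for a Borel partition $E_1,\dots,E_N$ of $[0,\infty)$. Choose $R$ with $e^{-R}<\varepsilon$ and finite unions $J_i$ of intervals in $[0,R)$ with rational endpoints ($R$ rational) such that $(E_i\cap[0,R))\,\triangle\, J_i$ has Lebesgue measure less than $\varepsilon/N$. Let $f_3(s)=a_i$ for the least $i$ with $s\in J_i$, and $f_3(s)=a_1$ if there is none. If $s<R$ lies in none of the sets $(E_i\cap[0,R))\triangle J_i$, then $s$ is in exactly one $E_i$, hence in exactly one $J_i$, with the same index, and $f_3(s)=f_2(s)$. So $D(f_2,f_3)\le2\varepsilon$. There are countably many such $f_3$, and each is a step function with finitely many intervals.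

*The shift.* Put $S_tf(s)=f(s+t)$. Substituting $u=s+t$,
$$D(S_tf,S_tg)=e^t\int_t^\infty e^{-u}\rho(f(u),g(u))\,du\le e^tD(f,g).$$
For a step function $g$ with finitely many intervals, $S_{t'}g(s)\to S_tg(s)$ as $t'\to t$ unless $s+t$ is one of the finitely many breakpoints, so $S_{t'}g\to S_tg$ by bounded convergence. For general $f$,
$$D(S_{t'}f,S_tf)\le(e^{t'}+e^t)D(f,g)+D(S_{t'}g,S_tg),$$
and density of the step functions shows that $t\mapsto S_tf$ is continuous. Finally
$$D(S_{t'}g,S_tf)\le e^{t'}D(g,f)+D(S_{t'}f,S_tf),$$
so $S$ is a jointly continuous semiflow on the Polish space $L$.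

**Step 2. The closed set of paths that follow the action.** We cut out of $L$ the paths that look like orbits, using only rational times so that the condition is closed. Let
$$\widehat X=\{f\in L: S_qf=T_q\circ f\text{ a.e., for all }q\in\mathbb Q_+\}.$$
The map $f\mapsto T_q\circ f$ is continuous on $L$. For suppose $f_n\to f$ but $D(T_q\circ f_n,T_q\circ f)\not\to0$. Pass to a subsequence along which these distances stay above some $\varepsilon>0$, and then to a further one along which $\rho(f_n(s),f(s))\to0$ for a.e. $s$. By $\tau$-continuity of $T_q$ and bounded convergence the distances tend to $0$, a contradiction. Hence each condition $S_qf=T_q\circ f$ defines a closed set, $\widehat X$ is closed in $L$, and $\widehat X$ is Polish. If $f\in\widehat X$ and $t\ge0$, then $S_qS_tf=S_tS_qf=S_t(T_q\circ f)=T_q\circ S_tf$. So $S_t\widehat X\subset\widehat X$, and $S$ restricts to a jointly continuous semiflow on $\widehat X$.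

**Step 3. From rational to real times.** We show that for $f\in\widehat X$ and every real $t\ge0$,
$$f(s+t)=T_tf(s)\quad\text{for a.e. }s. \tag{2}$$
The map $T_t$ need not be $\tau$-continuous for irrational $t$, so we test with averaged functions that do vary continuously along orbits. Fix a Borel representative of $f$ and, by (F5), an injective Borel map $\varphi:X\to[0,1]$. For rational $r>0$ let
$$\Psi_r(x)=\int_0^r\varphi(T_ux)\,du ,$$
a Borel function of $x$ by Fubini. These functions separate points: if $\Psi_r(x)=\Psi_r(y)$ for all rational $r>0$, then the same holds for all real $r>0$ by continuity in $r$. Differentiating in $r$ gives $\varphi(T_ux)=\varphi(T_uy)$ for a.e. $u$, so $T_ux=T_uy$ for a.e. $u$, and $x=y$ by (1).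

Fix $r$, let $k=\Psi_r\circ f$, and let $q_j\in\mathbb Q_+$ with $q_j\to t$. For a.e. $s$ we have $f(s+q_j)=T_{q_j}f(s)$ for all $j$, hence
$$k(s+q_j)=\Psi_r(T_{q_j}f(s))=\int_{q_j}^{q_j+r}\varphi(T_uf(s))\,du\ \longrightarrow\ \int_t^{t+r}\varphi(T_uf(s))\,du=\Psi_r(T_tf(s)).$$
On the other hand $k$ is bounded. By (F6), applied to $k\cdot1_{[0,R+t+1]}$, we have $\int_0^R|k(s+q_j)-k(s+t)|\,ds\to0$ for each $R$. So along a subsequence $k(s+q_j)\to k(s+t)$ for a.e. $s$ (use $R=1,2,\dots$ and a diagonal subsequence). Comparing the limits, $\Psi_r(f(s+t))=\Psi_r(T_tf(s))$ for a.e. $s$. Taking all rational $r$ at once gives (2).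

**Step 4. $\widehat X$ is the set of entrance paths.** The purpose of this step is to see what the points of $\widehat X$ are. We show that each class $f\in\widehat X$ contains, on $(0,\infty)$, exactly one entrance path $\gamma_f$, and that the class of every entrance path is in $\widehat X$.

Let $f\in\widehat X$ with Borel representative $f$. The set $\{(s,t): f(s+t)\ne T_tf(s)\}$ is Borel, and by (2) its section at each fixed $t$ is null. By Fubini there is a set $A\subset(0,\infty)$ of full measure such that for each $s\in A$, $f(s+t)=T_tf(s)$ for a.e. $t$. Let $s<s'$ be in $A$. For a.e. $t>0$,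
$$T_tT_{s'-s}f(s)=T_{t+s'-s}f(s)=f(s'+t)=T_tf(s'),$$
where the second equality uses $s\in A$ and the third uses $s'\in A$. By (1),
$$T_{s'-s}f(s)=f(s')\qquad(s<s'\text{ in }A). \tag{3}$$
For $u>0$ put $\gamma_f(u)=T_{u-s}f(s)$ for any $s\in A$ with $s<u$. If $s<s'<u$ are both in $A$, then (3) gives $T_{u-s}f(s)=T_{u-s'}T_{s'-s}f(s)=T_{u-s'}f(s')$, so $\gamma_f(u)$ does not depend on $s$. Clearly $T_t\gamma_f(u)=T_{u+t-s}f(s)=\gamma_f(u+t)$, so $\gamma_f$ is an entrance path. By (3), $\gamma_f=f$ on $A$.

Conversely, let $\gamma$ be an entrance path. It is Borel, because $\gamma(u)=T_{u-1/n}\gamma(1/n)$ for $u\ge1/n$. Since $\gamma(s+q)=T_q\gamma(s)$, its class (with any value at $0$) is in $\widehat X$. Finally, two entrance paths $\gamma,\gamma'$ that agree a.e. are equal: given $u>0$ choose $s<u$ with $\gamma(s)=\gamma'(s)$ and apply $T_{u-s}$. So $\gamma_f$ is the only entrance path in the class $f$.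

**Step 5. Embedding $X$.** It remains to place $X$ inside $\widehat X$ and to see that $S_t$ sends everything into it. Let $\iota(x)$ be the class of $s\mapsto T_sx$. Then $\iota(x)\in\widehat X$, $\iota\circ T_t=S_t\circ\iota$, and $\iota$ is injective by (1). It is Borel: $L$ is separable metric, so $\mathcal B(L)$ is generated by the functions $D(\cdot,g)$, $g\in L$, and $x\mapsto D(\iota(x),g)=\int_0^\infty e^{-s}\rho(T_sx,g(s))\,ds$ is Borel by Fubini. By (F4), $\iota(X)$ is Borel and $\iota$ is a Borel isomorphism onto it. If $f\in\widehat X$ and $t>0$, then $S_tf$ is the class of $s\mapsto\gamma_f(s+t)=T_s(\gamma_f(t))$, that is,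
$$S_tf=\iota(\gamma_f(t))\in\iota(X).$$
This proves (3), and Theorem 3. $\blacksquare$

## Entrance paths without initial points

To answer Q3 affirmatively by this construction we would like to pull back the topology of $\widehat X$, but $\iota(X)$ is in general only a Borel subset of $\widehat X$. This is where the attempt stops: a limit of points $\iota(x_n)$ is an entrance path, and it may lack an initial point. When it never does, we are done.

**Proof of Theorem 4.** *The criterion.* Let $\mathrm{IDI}=\Delta$ and let $\widehat X,\iota$ be as constructed above. Then $f\in\iota(X)$ if and only if $\gamma_f$ has an initial point. For if $f=\iota(x)$, the entrance paths $\gamma_f$ and $s\mapsto T_sx$ agree a.e., hence everywhere; and if $\gamma_f(s)=T_sx$ for all $s>0$, then $f=\iota(x)$. So if all entrance paths have initial points, $\iota(X)=\widehat X$. Pulling back the topology of $\widehat X$ by the Borel isomorphism $\iota$ gives a Polish topology on $X$ with Borel sets $\mathcal B(X)$ and jointly continuous action.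

*The bijective case.* If all $T_t$ are bijective, then $T_tx=T_ty$ for a single $t>0$ already gives $x=y$, so $\mathrm{IDI}=\Delta$. Let $\gamma$ be an entrance path and take $x$ with $T_1x=\gamma(1)$. For $0<s\le1$ we have $T_{1-s}T_sx=\gamma(1)=T_{1-s}\gamma(s)$, and injectivity of $T_{1-s}$ gives $\gamma(s)=T_sx$. For $s>1$, $\gamma(s)=T_{s-1}\gamma(1)=T_{s-1}T_1x=T_sx$. So $x$ is an initial point.

*The criterion is not necessary.* For $T_tx=x+t$ on $(0,\infty)$ the path $\gamma(s)=s$ has no initial point, yet the usual topology is Polish and the action continuous. That action is not surjective, so we attach branches to supply preimages. Let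
$$Y=\{(s,0):s>0\}\cup\{(s,n):n\ge1,\ s<1/n\},$$
where $s$ may be negative. Put $T_t(s,0)=(s+t,0)$, and for $n\ge1$ put $T_t(s,n)=(s+t,n)$ if $s+t<1/n$ and $T_t(s,n)=(s+t,0)$ otherwise. So $Y$ is an open trunk $(0,\infty)$ with a branch, infinite to the left, joining it at each $1/n$. For $y,y'$ with first coordinates $s,s'$, let $h(y,y')$ be the least $h\ge\max(s,s')$ with $T_{h-s}y=T_{h-s'}y'$, and let
$$d(y,y')=2h(y,y')-s-s'.$$
The least $h$ exists. It is $\max(s,s')$ if the labels agree; it is $\max(1/n,1/m)$ for different labels $n,m\ge1$; and it is $\max(s,1/m)$ for $y=(s,0)$, $y'=(s',m)$, $m\ge1$. Consequently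
$$d\big((s,0),(s',m)\big)=|s-\tfrac1m|+(\tfrac1m-s')\qquad(m\ge1), \tag{4}$$
and $d=|s-s'|$ for equal labels.

* *$d$ is a metric.* It is symmetric and equals $(h-s)+(h-s')\ge0$. If it is $0$ then $h=s=s'$ and $y=y'$. For the triangle inequality let $h_1=h(y,y')$, $h_2=h(y',y'')$, and let $s,s',s''$ be the first coordinates of $y,y',y''$. Two orbits that coincide at height $h$ coincide at all greater heights, so $h(y,y'')\le\max(h_1,h_2)$. Since $\min(h_1,h_2)\ge s'$, we get $\max(h_1,h_2)\le h_1+h_2-s'$, and so $d(y,y'')\le2h_1+2h_2-2s'-s-s''=d(y,y')+d(y',y'')$.
* *$Y$ is Polish.* Let $y=(s,0)$, and let $\varepsilon>0$ be smaller than $s$ and than the distance from $s$ to $\{1/m:m\ge1\}\setminus\{s\}$; this distance is positive since the points $1/m$ accumulate only at $0$. By (4), the closed ball of radius $\varepsilon$ about $y$ consists of the trunk points with coordinate in $[s-\varepsilon,s+\varepsilon]$ and, if $s=1/m$, also of the points $(s-v,m)$ with $0<v\le\varepsilon$. These last points together with $y$ (for $v=0$) form an isometric copy of $[0,\varepsilon]$. So the ball is a compact arc or tripod. Let $y=(s,n)$ with $n\ge1$.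 Every point outside branch $n$ has distance at least $1/n-s$ from $y$, because $h\ge1/n$. So for $0<\varepsilon<1/n-s$ the closed ball is $\{(s',n):|s'-s|\le\varepsilon\}$, a compact arc. Hence $Y$ is locally compact. It is separable, being a countable union of isometric copies of intervals. By (F7) it is Polish.
* *Joint continuity.* The least meeting height of $T_ty$ and $T_ty'$ is $\max(h,\max(s,s')+t)$ with $h=h(y,y')$. So $d(T_ty,T_ty')$ is $d(y,y')-2t$ or $|s-s'|$, both at most $d(y,y')$. Also $h(T_ty,y)=s+t$, so $d(T_ty,y)=t$. Hence $d(T_ty,T_{t'}y')\le d(y,y')+|t-t'|$.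
* *Aperiodicity and surjectivity.* The first coordinate of $T_ty$ exceeds that of $y$ by $t$, so the action is aperiodic. For $n\ge1$, $(s,n)=T_t(s-t,n)$. If $s>t$, then $(s,0)=T_t(s-t,0)$. If $s\le t$, choose $n$ with $1/n<s$; then $s-t\le0<1/n$, and $T_t(s-t,n)=(s,0)$.
* *An entrance path without initial point.* Let $\gamma(s)=(s,0)$. An initial point would have first coordinate $0$, so it would be $(0,n)$ for some $n\ge1$. But $T_s(0,n)=(s,n)\ne(s,0)$ for $0<s<1/n$.

Now take the disjoint union of $Y$ with the irrational linear flow on $\mathbb T^2$, and let $\mu$ be Lebesgue measure on the torus. This satisfies all hypotheses of a Borel semiflow. It has a Polish topology with continuous action, so Q3 is affirmative for it (and $\mathrm{IDI}=\Delta$ by Theorem 3). But the criterion of Theorem 4 fails. $\blacksquare$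

One missing initial point therefore does no harm: it can lie "at infinity" for a suitable complete metric. To defeat every complete metric, missing initial points must be unavoidable. From any state, arbitrarily small perturbations, small in *every* topology that makes the action continuous, must lead step by step toward an entrance path with no initial point. The next example is built for this.

## The Poisson semiflow

Let $X$ be the set of sequences $p=(p_n)_{n\ge1}$ with $0<p_1<p_2<\cdots$ and $p_n\to\infty$ whose gap sequence $g_n=p_{n+1}-p_n$ is *not* eventually periodic. Identify $p$ with the infinite set $F=\{p_n:n\ge1\}\subset(0,\infty)$. Then $F\cap(0,r]$ is finite for each $r$, so $F$ does not accumulate at $0$. Define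
$$T_t(F)=(F-t)\cap(0,\infty).$$
All points move to the left at unit speed and disappear on reaching $0$.

By hand: let $F=\{1,3,6,10,15,\dots\}$, with gaps $2,3,4,5,\dots$. For $0\le t<1$, $T_tF=\{1-t,3-t,6-t,\dots\}$, while $T_1F=\{2,5,9,14,\dots\}$. In the product topology of $\mathbb R^{\mathbb N}$ the orbit is not continuous at $t=1$: as $t\uparrow1$ the sequences tend to $(0,2,5,9,\dots)$ and not to $(2,5,9,14,\dots)$. A topology that makes the action continuous must ignore a point very close to $0$. The set $\{1,2,3,\dots\}$ is fixed by $T_1$; the condition on gaps excludes such sets.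

We use the following observation: if $F\in X$, $t>0$ and $S\subset(0,t]$ is finite, then $(F+t)\cup S\in X$. Its gap sequence is that of $F$ preceded by a finite prefix, and eventual periodicity does not depend on a finite prefix.

We check the hypotheses.

**Standard Borel.** The set of $p\in\mathbb R^{\mathbb N}$ with eventually periodic gaps is the countable union over $m,N\ge1$ of the closed sets $\{g_{n+m}=g_n\text{ for all }n\ge N\}$. The other conditions are Borel, so $X$ is a Borel subset of $\mathbb R^{\mathbb N}$. By (F3) we may fix a Polish topology on $X$ generating its Borel sets. $X$ is uncountable, since it contains $F+t$ for all $t\ge0$ whenever $F\in X$.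

**Semiflow.** $T_tF\in X$, because its gap sequence is a tail of that of $F$. Clearly $T_0=\mathrm{id}$ and $T_sT_t=T_{s+t}$.

**Jointly Borel.** Put $p_0=0$. The Borel sets $\{(p,t):p_k\le t<p_{k+1}\}$, $k\ge0$, partition $X\times\mathbb R^+$, and on the $k$-th one $T_t(p)=(p_{k+n}-t)_{n\ge1}$, a continuous formula.

**Surjective.** $F+t\in X$ and $T_t(F+t)=F$.

**Aperiodic.** Let $T_tF=F$ with $t>0$, and let $k=\#\{n:p_n\le t\}$. Then $p_{k+n}-t=p_n$ for all $n\ge1$. Since $t>0$, $k\ge1$. Subtracting consecutive equations, $g_{k+n}=g_n$ for all $n$, which is excluded.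

**No IDIs.** If $T_tF=T_tF'$ for all $t>0$, then $F\cap(t,\infty)=F'\cap(t,\infty)$ for all $t>0$, so $F=F'$.

**Invariant measure.** Let $\mu$ be the law of the rate-one Poisson process on $(0,\infty)$: $p_n=e_1+\dots+e_n$ with $e_1,e_2,\dots$ independent and $\mathrm{Exp}(1)$-distributed. Almost surely $p_n\to\infty$ and the $e_i$ are all distinct, so the gaps are not eventually periodic and $\mu(X)=1$. Invariance is the stationarity of the Poisson process, which follows from the memoryless property of the exponential law. Given $e_1,\dots,e_k$ with $p_k\le t$, the conditional probability of $e_{k+1}>t-p_k+v$ is $e^{-v}$ times that of $e_{k+1}>t-p_k$. Hence for $v\ge0$ and Borel $B$,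
$$P\big(p_k\le t<p_{k+1},\ p_{k+1}-t>v,\ (e_{k+2},e_{k+3},\dots)\in B\big)=P(p_k\le t<p_{k+1})\,e^{-v}\,P\big((e_2,e_3,\dots)\in B\big).$$
Summing over $k\ge0$, the first point and the gaps of $T_tF$ are again independent and $\mathrm{Exp}(1)$. So $T_t$ preserves $\mu$.

**The entrance paths.** This last remark is not used in the proofs, but it shows what we are aiming at. Let $\gamma$ be an entrance path and $P=\bigcup_{s>0}(\gamma(s)+s)$. For $s<s'$ we have $\gamma(s')+s'=(\gamma(s)+s)\cap(s',\infty)$, so $P\cap(s,\infty)=\gamma(s)+s$ for every $s>0$. Thus $\gamma$ is the set $P\subset(0,\infty)$ seen from time $s$ on, and it has an initial point exactly when $P\in X$, that is, when $P$ does not accumulate at $0$. The missing states are the sets accumulating at $0$, and we can try to reach one by adding points near $0$ one at a time.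

## Points born at zero: proof of Theorem 1

The Poisson semiflow satisfies all hypotheses and has $\mathrm{IDI}=\Delta$. Suppose $d$ is a complete metric on $X$ for whose topology the action is jointly continuous. Nothing else is assumed about $d$.

**Step 1. A new point close to $0$ is a small change, whatever $d$ is.** For $F\in X$ and $\delta>0$ put
$$F^\delta=(F+\delta)\cup\{\delta\}\in X.$$
For $0<\delta\le1$ we have $T_{1-\delta}F^1=F^\delta$, because moving $(F+1)\cup\{1\}$ left by $1-\delta<1$ loses nothing. On the other hand $T_1F^1=F$, because the point at $1$ has just disappeared. Continuity of $t\mapsto T_tF^1$ at $t=1$ gives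
$$F^\delta\to F\qquad(\delta\downarrow0). \tag{5}$$

**Step 2. Iterate, so that completeness gives a limit.** Choose any $x_0\in X$. Given $x_n$, use (5) to choose $\delta_n\in(0,2^{-n}]$ such that $x_{n+1}:=x_n^{\delta_n}$ satisfies $d(x_{n+1},x_n)<2^{-n}$. Then $(x_n)$ is Cauchy, and $x_n\to x$ for some $x\in X$. By construction
$$T_{\delta_n}x_{n+1}=x_n,\qquad \delta_n\in x_{n+1}. \tag{6}$$

**Step 3. Compute the future of the limit.** We show that $x$ passes through all the $x_n$. Let $r_n=\sum_{k\ge n}\delta_k$, so $r_n\downarrow0$ strictly. For $m>n$, $r_n-r_m=\delta_n+\dots+\delta_{m-1}$, and (6) gives $T_{r_n-r_m}x_m=x_n$. As $m\to\infty$ the pairs $(x_m,r_n-r_m)$ tend to $(x,r_n)$, so joint continuity gives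
$$T_{r_n}x=x_n\qquad(n\ge0). \tag{7}$$

**Step 4. The limit would have to accumulate at $0$.** By (6) and (7), $\delta_n\in x_{n+1}=T_{r_{n+1}}x=(x-r_{n+1})\cap(0,\infty)$, so $r_n=\delta_n+r_{n+1}\in x$ for every $n$. The $r_n$ are distinct and lie in $(0,r_0]$, so $x\cap(0,r_0]$ is infinite. This contradicts $x\in X$, and Theorem 1 is proved. $\blacksquare$

Completeness was used once, in Step 2. Theorem 3 says that completeness is all that can fail.

## Discarding null sets: proof of Theorem 2

Let $X_0\subset X$ be Borel, $\mu(X_0)=1$, $T_tX_0\subset X_0$. The previous proof cannot be repeated literally, since $F^\delta$ may leave $X_0$. The new set $F^\delta$ has a gap of length exactly $p_1$, and a null set can forbid that. For instance, $X_0=\{F\in X:g_n\ne1\text{ for all }n\}$ is Borel, conull and forward invariant. It contains $F=\{1,3,6,10,\dots\}$, but $F^\delta=\{\delta,1+\delta,3+\delta,\dots\}$ has first gap $1$, so $F^\delta\notin X_0$ for every $\delta>0$. The remedy is to randomize: insert a small extra delay $\eta$ before the new point. For $x\in X$ and $\eta,\delta>0$ put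
$$y(x,\eta,\delta)=(x+\eta+\delta)\cup\{\delta\}\in X .$$
If $x=(p_1,p_2,\dots)$ then $y(x,\eta,\delta)=(\delta,p_1+\eta+\delta,p_2+\eta+\delta,\dots)$, a Borel function of $(x,\eta,\delta)$. Clearly
$$T_\delta\,y(x,\eta,\delta)=x+\eta,\qquad T_{\eta+\delta}\,y(x,\eta,\delta)=x. \tag{8}$$

**Step 1. Random insertion respects null sets.** We show that if $N\subset X$ is Borel and $\mu(N)=0$, then for $\mu$-a.e. $x$ we have $y(x,\eta,\delta)\notin N$ for Lebesgue-a.e. $(\eta,\delta)\in(0,\infty)^2$. Let $x$ have law $\mu$, and let $\eta,\delta$ be independent $\mathrm{Exp}(1)$ variables, independent of $x$. The first point and the successive gaps of $q=y(x,\eta,\delta)$ are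
$$\delta,\quad e_1+\eta,\quad e_2,\quad e_3,\ \dots$$
They are independent. All are $\mathrm{Exp}(1)$ except the second, which has density $se^{-s}$, that is, density $s$ with respect to $\mathrm{Exp}(1)$. So the law of $q$ is $(q_2-q_1)\,\mu(dq)$, which is absolutely continuous with respect to $\mu$. Hence $P(y(x,\eta,\delta)\in N)=0$. Since $e^{-\eta}d\eta\,e^{-\delta}d\delta$ has the same null sets as Lebesgue measure on $(0,\infty)^2$, Fubini gives the claim.

**Step 2. A conull set closed under almost every insertion.** To iterate, the new point must again be a good starting point. Let $G_0=X_0$,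
$$G_{n+1}=\{x\in G_n:\ y(x,\eta,\delta)\in G_n\text{ for a.e. }(\eta,\delta)\in(0,\infty)^2\},\qquad G=\bigcap_nG_n .$$
By induction all $G_n$ are Borel: $\{(x,\eta,\delta):y(x,\eta,\delta)\notin G_n\}$ is Borel, and by Fubini the measure of its section at $x$ is a Borel function of $x$. By induction $\mu(G_n)=1$, using Step 1 with $N=X\setminus G_n$. So $\mu(G)=1$ and $G\subset X_0$. For every $x\in G$ and every $n$ we have $y(x,\eta,\delta)\in G_n$ for a.e. $(\eta,\delta)$. Intersecting over countably many $n$,
$$\text{for every }x\in G:\quad y(x,\eta,\delta)\in G\text{ for a.e. }(\eta,\delta). \tag{9}$$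

**Step 3. Translates of points of $G$ stay in $X_0$.** We need the points $x+\eta$ to lie in the space whose topology we study. Let $x\in G$. By (9), for a.e. $\eta>0$ there is some $\delta$ with $y(x,\eta,\delta)\in G\subset X_0$, and then $x+\eta=T_\delta y(x,\eta,\delta)\in X_0$. For arbitrary $\eta>0$ choose $\eta'>\eta$ with $x+\eta'\in X_0$; then $x+\eta=T_{\eta'-\eta}(x+\eta')\in X_0$. So $x+\eta\in X_0$ for all $\eta\ge0$.

From now on suppose that $X_0$ has a completely metrizable topology for which the restricted action is jointly continuous.

**Step 4. Insertions are small changes.** This replaces (5). Let $x\in G$, let $V\subset X_0$ be an open neighborhood of $x$, and let $\varepsilon>0$. We claim that there are $\eta,\delta>0$ with $\eta+\delta\le\varepsilon$ and $y(x,\eta,\delta)\in G\cap V$.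

First, $x+1\in X_0$ by Step 3, and $x+\eta=T_{1-\eta}(x+1)\to T_1(x+1)=x$ as $\eta\downarrow0$. So $x+\eta\in V$ for all sufficiently small $\eta>0$. By (9) and Fubini, for a.e. $\eta$ we have $y(x,\eta,\delta)\in G$ for a.e. $\delta$. Choose $\eta\in(0,\varepsilon/2)$ with both properties, and fix one $\delta'>0$ with $y(x,\eta,\delta')\in G\subset X_0$. For $0<\delta\le\delta'$,
$$y(x,\eta,\delta)=T_{\delta'-\delta}\,y(x,\eta,\delta')\ \longrightarrow\ T_{\delta'}\,y(x,\eta,\delta')=x+\eta\in V\qquad(\delta\downarrow0).$$
So $y(x,\eta,\delta)\in V$ for all small $\delta$, and $y(x,\eta,\delta)\in G$ for a.e. $\delta$. Some $\delta<\varepsilon/2$ has both properties.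

**Step 5. Iterate to the contradiction.** Let $d$ be a complete metric for the topology of $X_0$. Choose $x_0\in G$. By Step 4 choose inductively $x_{n+1}=y(x_n,\eta_n,\delta_n)\in G$ with $d(x_{n+1},x_n)<2^{-n}$ and $\varepsilon_n:=\eta_n+\delta_n\le2^{-n}$. By completeness $x_n\to x$ for some $x\in X_0$. Put $r_n=\sum_{k\ge n}\varepsilon_k$. By (8), $T_{\varepsilon_n}x_{n+1}=x_n$, so $T_{r_n-r_m}x_m=x_n$ for $m>n$. Letting $m\to\infty$, joint continuity at $(x,r_n)$ gives $T_{r_n}x=x_n$ for all $n$. Now $\delta_n\in x_{n+1}=T_{r_{n+1}}x=(x-r_{n+1})\cap(0,\infty)$, so $\delta_n+r_{n+1}\in x$, where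
$$r_{n+1}<\delta_n+r_{n+1}<\varepsilon_n+r_{n+1}=r_n .$$
These points are therefore distinct for different $n$, and they all lie in $(0,r_0]$. So $x\cap(0,r_0]$ is infinite, contradicting $x\in X_0\subset X$. This proves Theorem 2. $\blacksquare$
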